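# The Frobenius problem in a free monoid: the longest missing word has length at most $2^{O(\sqrt\mu)}$

## 1. The guess $\mathcal L\ge 2^{c\mu}$, and small cases

The classical Frobenius problem asks for the largest integer that is not a sum of coins of given values. Replace coins by words and sums by concatenations. You get finitely many words, you may concatenate them in any order with repetition, and you are told that all but finitely many words can be built. How long can a word be that cannot be built?

**Definitions.** Let $\Sigma$ be a finite non-empty alphabet and $S\subseteq\Sigma^*$ a finite set of words. $S^*$ is the set of all concatenations of words of $S$, including the empty word $\varepsilon$. It is *co-finite* if $\overline{S^*}=\Sigma^*\setminus S^*$ is finite. For a finite language $L$, $\operatorname{llw}(L)$ is the length of a longest word of $L$, with $\operatorname{llw}(\emptyset)=0$. Put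
$$\mathcal L=\operatorname{llw}(\overline{S^*}),\qquad \mu=\sum_{x\in S}|x|,\qquad \nu=\max_{x\in S}|x|.$$
Removing $\varepsilon$ from $S$ changes neither $S^*$ nor $\mu$, so we assume $\varepsilon\notin S$ throughout. If $S^*$ is co-finite, then $S\ne\emptyset$ and $\mu\ge1$.

An example, which we reuse in Section 5: $\Sigma=\{a,b\}$ and
$$S_1=\{aa,ba,bb\}\cup\{a,b\}^3\cup\{a,b\}^4\cup\{a,b\}^5 .$$
Every integer $\ge3$ is a sum of $3$s, $4$s and $5$s, so every word of length $\ge3$ can be cut into pieces that lie in $S_1$. Among shorter words only $a$, $b$, $ab$ are missing. So $\overline{S_1^*}=\{a,b,ab\}$, $\mathcal L=2$ and $\mu=6+24+64+160=254$.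

It is known that $\mathcal L=O(2^\mu)$ always (we shall see why in Section 2). The question is whether this is tight: do there exist $c>0$ and sets $S$ with $S^*$ co-finite and $\mu$ arbitrarily large, such that $\mathcal L\ge 2^{c\mu}$?

The first guess is yes. The upper bound counts subsets of a set of about $\mu$ prefixes, and such subset counts are often attained up to a constant in the exponent. Moreover it is known that, for a fixed alphabet, $\mathcal L$ can be exponential in $\nu$. Let us test the guess.

**One letter.** If $\Sigma=\{a\}$, we are in the classical problem. The following textbook bound is due to Schur and Brauer (A. Brauer, *Amer. J. Math.* 64 (1942)); we prove it because we need it again.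

**Lemma 1.1 (Schur–Brauer).** If $a_1<\dots<a_r$ are positive integers with gcd $1$, every integer $N\ge(a_1-1)(a_r-1)$ is a non-negative integer combination of them.

*Proof.* If $r=1$, then $a_1=1$ and the claim is clear. Let $r\ge2$. The residues of $a_2,\dots,a_r$ generate the group $\mathbb Z/a_1$, because the gcd is $1$. In a finite group every element of the generated subgroup is a sum of generators, without inverses. Take a shortest such sum for the residue of $N$. Its partial sums, starting with the empty one, are pairwise distinct modulo $a_1$, since otherwise we could cut out a piece. So it has at most $a_1-1$ summands, and its value $t$ as an integer satisfies $t\le(a_1-1)a_r$. Then $N-t$ is a multiple of $a_1$, and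
$$N-t\ge(a_1-1)(a_r-1)-(a_1-1)a_r=-(a_1-1)>-a_1,$$
so $N-t\ge0$. Adding $(N-t)/a_1$ copies of $a_1$ gives $N$. $\square$

A set of powers of $a$ has co-finite $S^*$ only if the gcd of the exponents is $1$, so in the one-letter case $\mathcal L<\mu^2$. For $S=\{a^3,a^5\}$ the missing exponents are $1,2,4,7$, so $\mathcal L=7$ and $\mu=8$. There is no exponential growth here.

**Two lengths.** Suppose $|\Sigma|\ge2$ and all words of $S$ have length $m$ or $n$ with $1<m<n$. Here it is known that $\mathcal L\le g(m,\,m|\Sigma|^{n-m}+n-m)$, where $g(a,b)$ is the Frobenius number of $a,b$, and $g(a,b)=ab-a-b<ab$ for coprime $a,b>1$. (The two numbers here are coprime: co-finiteness forces $\gcd(m,n)=1$.) This is exponential in $n-m$, so it looks promising. But compare with $\mu$. Take any $u\in\Sigma^n$ and a long factor of $uuu\cdots$ whose length is not a multiple of $m$. It lies in $S^*$, and its factorization must use a word of length $n$. That word is a length-$n$ factor of $uuu\cdots$, that is, a conjugate (cyclic shift) of $u$. So $S$ contains a conjugate of every word of length $n$. A conjugacy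 class has at most $n$ elements, so $S$ has at least $|\Sigma|^n/n$ words of length $n$, and $\mu\ge|\Sigma|^n$. Using $t^2\le\frac98 2^t$ for integers $t\ge2$,
$$\mathcal L< m^2|\Sigma|^{n-m}+m(n-m)\le \tfrac98|\Sigma|^n+\tfrac{n^2}{4}\le\tfrac98|\Sigma|^n+\tfrac{9}{32}|\Sigma|^n<2\mu .$$
So what is exponential in $\nu$ is here less than $2\mu$: the long missing words are paid for by exponentially many words in $S$.

The simple cases contradict the guess, and they might suggest a polynomial bound. The truth lies strictly between.

**Theorem 1.2.** If $S$ is finite and $S^*$ is co-finite, over any alphabet, then $\mathcal L\le 84\,\mu^4\,2^{2\sqrt{2\mu}}$.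

**Theorem 1.3.** Over a fixed alphabet of $8$ letters there are, for every $k\ge2$, finite sets $S_k$ with $S_k^*$ co-finite, $4k\le\mu(S_k)\le16200k^2$ and $\mathcal L(S_k)\ge2^k$. Thus $\mathcal L\ge2^{\sqrt\mu/128}$ for arbitrarily large $\mu$.

**Corollary 1.4.** Let $\Lambda(m)=\max\{\mathcal L(S):S^*\text{ co-finite},\ \mu(S)\le m\}$. Then $\log_2\Lambda(m)=\Theta(\sqrt m)$.

For every $c>0$ we have $84\mu^42^{2\sqrt{2\mu}}<2^{c\mu}$ once $\mu$ is large. So by Theorem 1.2 the answer to the question is no: $\mathcal L\ge2^{c\mu}$ holds only for bounded $\mu$, and the bound $O(2^\mu)$ is not tight.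

## 2. Prefix sets, and why subset counting stalls on periodic words

We write $w[i..j]$ for the factor of $w$ on letters $i,\dots,j$. Let $\mathrm{Pre}$ be the set of proper prefixes of words of $S$, including $\varepsilon$. A word $x$ has $|x|$ proper prefixes, so $|\mathrm{Pre}|\le\mu$. Elements of $\mathrm{Pre}$ have length at most $\nu-1$.

**Definition (prefix set).** For $w\in\Sigma^*$ let
$$Q(w)=\{v\in\mathrm{Pre}:\ w=uv\text{ for some }u\in S^*\}.$$

This records all ways in which $w$ can be a cut-up prefix followed by a begun but unfinished word of $S$. For $S=\{a^3,a^5\}$ we have $\mathrm{Pre}=\{\varepsilon,a,\dots,a^4\}$, and $a^i\in Q(a^j)$ iff $0\le i\le4$ and $j-i\in\{0,3,5,6,8,9,\dots\}$. Writing exponents only, $Q(a^j)$ for $j=0,\dots,7$ is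
$$\{0\},\ \{1\},\ \{2\},\ \{0,3\},\ \{1,4\},\ \{0,2\},\ \{0,1,3\},\ \{1,2,4\}.$$
These are pairwise distinct, up to the missing word $a^7$. Lemma 2.2 shows that this is forced.

**Lemma 2.1.** $wz\in S^*$ iff $vz\in S^*$ for some $v\in Q(w)$. Hence $Q(w)=Q(w')$ implies $wz\in S^*\Leftrightarrow w'z\in S^*$ for all $z$.

*Proof.* If $v\in Q(w)$ and $vz\in S^*$, then $wz=u\cdot vz$ with $u\in S^*$, so $wz\in S^*$. Conversely let $wz\in S^*$. If $z=\varepsilon$, then $w\in S^*$, so $v=\varepsilon\in Q(w)$ works. If $z\ne\varepsilon$, write $wz=s_1\cdots s_m$ with $s_i\in S$, and let $i$ be maximal with $|s_1\cdots s_i|\le|w|$; then $i<m$. Write $w=s_1\cdots s_iv$. By maximality $|v|<|s_{i+1}|$, so $v$ is a proper prefix of $s_{i+1}$, hence $v\in Q(w)$, and $vz=s_{i+1}\cdots s_m\in S^*$. The second sentence follows, since the criterion depends on $w$ only through $Q(w)$. $\square$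

**Lemma 2.2 (pumping).** Let $S^*$ be co-finite, $w=xyz\notin S^*$ and $y\ne\varepsilon$. Then $Q(x)\ne Q(xy)$.

*Proof.* Suppose $Q(x)=Q(xy)$. Apply Lemma 2.1 to the continuation $y^iz$: for all $i\ge0$, $xy^iz\in S^*\Leftrightarrow xy^{i+1}z\in S^*$. Since $xyz\notin S^*$, none of the infinitely many words $xy^iz$ is in $S^*$, a contradiction. $\square$

So along a missing word $w$ of length $N$ the sets $Q(w[1..j])$, $0\le j\le N$, are pairwise distinct subsets of $\mathrm{Pre}$. Hence $N+1\le2^\mu$, which is the exponential bound.

**A first improvement.** All elements of $Q(w[1..j])$ are suffixes of the same word, so they are nested. Let $h$ be the longest element of $\mathrm{Pre}$ that is a suffix of $w[1..j]$ (it exists, since $\varepsilon$ qualifies). Then $Q(w[1..j])$ is contained in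
$$\mathrm{Suf}(h)=\{v\in\mathrm{Pre}:\ v\text{ is a suffix of }h\}.$$
There are at most $\mu$ choices of $h$, and $|\mathrm{Suf}(h)|\le\nu$ because the lengths are distinct and at most $\nu-1$. So $N+1\le\mu2^\nu$. If $\nu$ is of order $\sqrt\mu$, we are done.

**Where this stops.** The set $S$ may contain a word whose length is a constant fraction of $\mu$. Take $S=\{a^t,a^{t+1}\}$ with $t\ge2$, so $\nu=t+1>\mu/2$. For $h=a^t$ all $t+1$ suffixes of $h$ are in $\mathrm{Pre}$, and counting subsets of $\mathrm{Suf}(h)$ excludes nothing below $2^{t+1}>2^{\mu/2}$. Yet $\mathcal L=t(t+1)-t-(t+1)=t^2-t-1$. So counting alone cannot see the truth, and the obstruction is visible: many nested prefixes occur when $h$ has a tail of short period.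

This suggests a dichotomy. Fix a window length $D$ and look at the last $D$ letters of $w[1..j]$. If this window has no short period, its occurrences inside a single word $s\in S$ are more than $D/2$ apart. So $s$ contributes fewer than $2|s|/D$ long candidates, and all of $S$ contributes fewer than $2\mu/D$. Adding the at most $D$ candidates shorter than $D$, we count subsets of a set of size about $D+2\mu/D$, which is smallest for $D=\sqrt{2\mu}$, with value $2\sqrt{2\mu}$. If instead the window has a short period, we are in a situation resembling a one-letter alphabet, where arithmetic should show that a missing word cannot stay for long. The next section does that.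

## 3. Long periodic factors do not occur in missing words

**Definition (period).** A word $y$ has period $p\ge1$ if $y[i]=y[i+p]$ whenever both letters are defined. For example $aabaa$ has periods $3$ and $4$. A word $y$ with $|y|\ge p$ has period $p$ iff it is a prefix of $u^\infty=uuu\cdots$, where $u$ is its prefix of length $p$.

**Lemma 3.1.** Let $S^*$ be co-finite and $|u|=p\ge1$. Every factor of $u^\infty$ of length at least $K_p:=11p^2\mu^2$ is in $S^*$.

Co-finiteness already says that all sufficiently long factors of $u^\infty$ are in $S^*$. The point is a polynomial threshold. We obtain it by turning factorizations into walks in a graph with at most $p\mu$ vertices and applying Lemma 1.1 to cycle lengths.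

*Proof.* **Step 1: the graph.** Let $x_j$, $j\in\mathbb Z/p$, be the letters of $u$ read cyclically. The digraph $G$ has as vertices the pairs $(r,v)$ with $r\in\mathbb Z/p$, $v\in\mathrm{Pre}$ and $v=x_rx_{r+1}\cdots x_{r+|v|-1}$: a word of $S$ was begun at phase $r$, and $v$ has been read of it. There are at most $p\mu$ vertices. With $x=x_{r+|v|}$ the next letter, put an edge $(r,v)\to(r,vx)$ if $vx\in\mathrm{Pre}$ (keep reading) and an edge $(r,v)\to(r+|v|+1,\varepsilon)$ if $vx\in S$ (finish the word and begin a new one). Both may be present. A walk of length $m$ from $(r,\varepsilon)$ to $(r',\varepsilon)$ reads $x_r\cdots x_{r+m-1}$ and cuts it into words of $S$, and every such cutting is a walk. So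
$$\text{such a walk exists}\iff r'\equiv r+m\!\!\pmod p\ \text{ and }\ x_r\cdots x_{r+m-1}\in S^*. \tag{1}$$
For $S=\{a^3,a^5\}$ and $u=a$ the graph is the path $\varepsilon\to a\to a^2\to a^3\to a^4$ with return edges $a^2\to\varepsilon$ and $a^4\to\varepsilon$. Its simple cycles have lengths $3$ and $5$.

**Step 2: strong connectivity and phase.** Let $V_0$ be the set of vertices on walks from some $(r,\varepsilon)$ to some $(r',\varepsilon)$, and $n_0=|V_0|\le p\mu$. It contains all $(r,\varepsilon)$. By co-finiteness and (1), for each $r$ and all large $m$ there is a walk of length $m$ from $(r,\varepsilon)$ to $(r+m,\varepsilon)$. So every $(r,\varepsilon)$ reaches every $(r',\varepsilon)$. Each vertex of $V_0$ is reached from some $(r,\varepsilon)$ and reaches some $(r',\varepsilon)$, and all these walks stay in $V_0$. Hence $V_0$ induces a strongly connected graph. Each edge increases the phase $r+|v|$ modulo $p$ by $1$, so every closed walk has length divisible by $p$.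

**Step 3: short closed walks with gcd exactly $p$.** Let $o=(0,\varepsilon)$ and let $W$ be the set of lengths of closed walks at $o$, including $0$. $W$ is closed under addition, consists of multiples of $p$, and contains all large multiples of $p$ by Step 2. A closed walk at $o$ stays in $V_0$ and decomposes into simple cycles. So the gcd $d$ of the lengths of simple cycles in $V_0$ divides every element of $W$, hence divides the difference $p$ of two consecutive large multiples of $p$. By Step 2, $p\mid d$. So $d=p$.

For a simple cycle $C$ in $V_0$ through a vertex $y$, shortest paths $o\to y\to o$ have total length $d_C\le2(n_0-1)$. So $d_C\in W$, and inserting $C$ gives $d_C+|C|\in W$. All these numbers are at most $3n_0$. A common divisor of all positive numbers among the $d_C$ and $d_C+|C|$ divides every $|C|$, hence divides $p$, and all of them are multiples of $p$. So $W$ contains a finite set of positive integers, all at most $3n_0$, with gcd exactly $p$.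

**Step 4: the threshold.** Divide these integers by $p$ and apply Lemma 1.1: $W$ contains all multiples of $p$ that are at least $p(3n_0/p)^2=9n_0^2/p$, hence all multiples of $p$ that are at least $9n_0^2$. Going from $(r,\varepsilon)$ to $o$ and from $o$ to $(r',\varepsilon)$ takes at most $n_0-1$ steps each. If $m\equiv r'-r\pmod p$ and $m\ge9n_0^2+2n_0$, the remaining length is a multiple of $p$ (by phases) and at least $9n_0^2$, so it is filled by a closed walk at $o$. Hence a walk of length $m$ from $(r,\varepsilon)$ to $(r',\varepsilon)$ exists. Since $9n_0^2+2n_0\le11n_0^2\le11p^2\mu^2=K_p$, (1) gives the claim. $\square$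

**Lemma 3.2.** Let $S^*$ be co-finite and $w\notin S^*$. If $w$ has a factor of length $\ell\ge p$ with period $p$, then $\ell<K_p+2\nu+p$.

The idea: deep inside a long periodic factor every position is a cut point, so $Q$ is determined by the last $\nu$ letters, and it repeats after $p$ steps, against Lemma 2.2.

*Proof.* Suppose $y=w[i+1..i+\ell]$ has period $p$ and $\ell\ge K_p+2\nu+p$. Let $B=\{j:w[1..j]\in S^*\}$.

**Step 1: one element of $B$ just after $i$.** By co-finiteness there is $z$ with $w[1..i+\nu]z\in S^*$. In a factorization of this word, the cut points start at $0\le i$, end beyond $i$, and advance by at most $\nu$. So the first cut point $e>i$ satisfies $i<e\le i+\nu$. The prefix of length $e$ is a prefix of $w$, so $e\in B$.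

**Step 2: an interval of $B$.** For $e+K_p\le j\le i+\ell$ the word $w[e+1..j]$ is a factor of $y$ of length at least $K_p$, so it is in $S^*$ by Lemma 3.1. Hence $j\in B$. Therefore $[i+\nu+K_p,\,i+\ell]\subseteq B$.

**Step 3: $Q$ repeats.** Let $i+K_p+2\nu\le j\le i+\ell$. If $v\in\mathrm{Pre}$ is a suffix of $w[1..j]$, then $j-|v|\ge i+K_p+\nu+1$, so $j-|v|\in B$ and $v\in Q(w[1..j])$. Hence $Q(w[1..j])$ is the set of *all* $v\in\mathrm{Pre}$ that are suffixes of $w[1..j]$. Apply this to $j=i+K_p+2\nu$ and to $j+p\le i+\ell$. By periodicity the last $\nu$ letters of $w[1..j]$ and $w[1..j+p]$ agree, so $Q(w[1..j])=Q(w[1..j+p])$. This contradicts Lemma 2.2. $\square$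

## 4. Windows of length $\lceil\sqrt{2\mu}\rceil$: proof of Theorem 1.2

We recall the theorem of Fine and Wilf: a word of length at least $p+q-\gcd(p,q)$ with periods $p$ and $q$ has period $\gcd(p,q)$. The length condition matters: $aabaa$ has periods $3$ and $4$ and length $5<6$, and it does not have period $1$.

Let $w\notin S^*$, $|w|=N$, and $D=\lceil\sqrt{2\mu}\rceil$. Since $\mu\ge1$, $D\ge2$. For $D\le j\le N$ let $h_j=w[j-D+1..j]$. Call $j$ *periodic* if $h_j$ has a period $\le D/2$, and *aperiodic* otherwise. For constants we note
$$D^2\le(\sqrt{2\mu}+1)^2=2\mu+2\sqrt{2\mu}+1\le6\mu,\qquad D\le\sqrt{2\mu}+1\le3\mu,\qquad \nu\le\mu. \tag{2}$$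

**Step (a): runs of periodic positions are short.** We show that consecutive periodic windows share their least period, so that a run is one long periodic factor.

Let $j,j+1$ both be periodic, with least periods $p,p'\le D/2$ of $h_j,h_{j+1}$. The common part $h'=w[j-D+2..j]$ has periods $p$ and $p'$, and its length is $D-1\ge p+p'-g$ with $g=\gcd(p,p')\ge1$. By Fine–Wilf it has period $g$. Suppose $g<p$. Then $h_j[1]=h_j[1+p]=h_j[1+g]$, where the last equality holds because both positions lie in $h'$ and differ by a multiple of $g$. All other pairs of positions of $h_j$ at distance $g$ lie inside $h'$. So $h_j$ has period $g<p$, contradicting minimality. Hence $g=p$. Symmetrically, if $g<p'$, then $h_{j+1}[D]=h_{j+1}[D-p']=h_{j+1}[D-g]$ gives $h_{j+1}$ the period $g<p'$, a contradiction. So $g=p'$, and $p=p'$.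

Now let $j_0,\dots,j_1$ be a maximal interval of consecutive periodic positions. All its windows have the same least period $p\le D/2$. Since $p\le D-1$, two positions of $w[j_0-D+1..j_1]$ at distance $p$ lie in a common window $h_j$, $j_0\le j\le j_1$. So $w[j_0-D+1..j_1]$ has period $p$, and its length $j_1-j_0+D$ is at least $p$. By Lemma 3.2 and (2),
$$j_1-j_0+D<11\tfrac{D^2}{4}\mu^2+2\mu+\tfrac D2\le16.5\mu^3+2\mu+\tfrac D2 .$$
Subtract $D-1$ and use $1-D/2\le0$:
$$j_1-j_0+1\le 16.5\mu^3+2\mu\le19\mu^3 .$$

**Step (b): there are few aperiodic positions.** We bound $|\mathrm{Suf}(h)|$ when the window is aperiodic.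

Let $j$ be aperiodic and let $h$ be the longest element of $\mathrm{Pre}$ that is a suffix of $w[1..j]$. There are at most $\mu$ choices for $h$, and $Q(w[1..j])\subseteq\mathrm{Suf}(h)$. At most $D$ elements of $\mathrm{Suf}(h)$ have length less than $D$. Elements of length $\ge D$ exist only if $|h|\ge D$. In that case $h_j$ is a suffix of $h$, so each of them ends in $h_j$. Each lies in $\mathrm{Pre}$, so it equals $s[1..\ell]$ for some $s\in S$ with $D\le\ell\le|s|-1$ and $s[\ell-D+1..\ell]=h_j$.

Fix $s$, and let $\ell<\ell'$ be two such lengths. If $\delta=\ell'-\ell<D$, then for $1\le i\le D-\delta$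
$$h_j[i+\delta]=s[\ell-D+i+\delta]=s[\ell'-D+i]=h_j[i],$$
so $h_j$ has period $\delta$; as $j$ is aperiodic, $\delta>D/2$. If $\delta\ge D$, then $\delta>D/2$ trivially. So the lengths for $s$ lie in $[D,|s|-1]$ with gaps larger than $D/2$. If $|s|-1\ge D$ there are at most
$$1+\frac{|s|-1-D}{D/2}=\frac{2(|s|-1)}{D}-1<\frac{2|s|}{D}$$
of them, and otherwise none. Summing over $s\in S$,
$$|\mathrm{Suf}(h)|\le D+\frac{2\mu}{D}\le(\sqrt{2\mu}+1)+\sqrt{2\mu}=2\sqrt{2\mu}+1 .$$
The set $\mathrm{Suf}(h)$ depends only on $h$. So at most $\mu\,2^{2\sqrt{2\mu}+1}$ sets can occur as $Q(w[1..j])$ with $j$ aperiodic. By Lemma 2.2 these sets are pairwise distinct. Hence the number $X$ of aperiodic positions satisfies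
$$X\le X_0:=2\mu\,2^{2\sqrt{2\mu}} .$$

**Step (c): counting all positions.** The positions $0,\dots,N$ consist of at most $D\le3\mu$ positions below $D$, of $X$ aperiodic ones, and of periodic ones, which form at most $X+1$ intervals of at most $19\mu^3$ positions each. Since $X+1\le2X_0$,
$$N\le3\mu+X_0+38\mu^3X_0\le42\mu^3X_0=84\,\mu^4\,2^{2\sqrt{2\mu}} .$$
As $w\notin S^*$ was arbitrary, Theorem 1.2 is proved. $\blacksquare$

## 5. Compiling forbidden factors into a set of words

For Theorem 1.3 we must build $S$ that is very good at producing words and yet fails on some very long one. The plan has two parts. In this section an automaton with $n$ states, which recognizes *errors* in a word, is turned into a set $S$, so that a suitable encoding of an error-free word is missing from $S^*$. In Section 6 we choose the errors so that an error-free word is a binary counter, of exponential but bounded length. A transition is encoded by one word of $S$ of length $O(n)$, which writes its two states in unary. Our automaton has $O(n)$ transitions, so this costs $O(n^2)$ symbols; this matches the square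 root in Theorem 1.2.

**Setting.** Let $\Gamma$ be a finite non-empty alphabet, $n\ge2$, $Z=\{0,\dots,n-1\}$ the set of states, and $I\subseteq\Gamma\times Z$, $\Delta\subseteq Z\times\Gamma\times Z$, $F\subseteq Z\times\Gamma$. Let $R\subseteq\Gamma^*$ be the set of words $\gamma_0\gamma_1\cdots\gamma_l$ with $l\ge1$ for which there are $q_1,\dots,q_l\in Z$ with $(\gamma_0,q_1)\in I$, $(q_i,\gamma_i,q_{i+1})\in\Delta$ for $1\le i<l$, and $(q_l,\gamma_l)\in F$. A word is *$R$-avoiding* if it has no factor in $R$.

Let $a,b,c$ be new letters, $\Theta=\Gamma\cup\{c\}$ and $\Sigma=\{a,b\}\cup\Theta$. For $u=\tau_1\cdots\tau_r\in\Theta^+$ put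
$$[u]=\tau_1\,ab\,\tau_2\,ab\cdots ab\,\tau_r,\qquad |[u]|=3r-2 .$$
Note that $[u]\,a\cdot b\,[u']=[uu']$. Let $S$ be the union of the following sets.

* $S_1=\{aa,ba,bb\}\cup\{a,b\}^3\cup\{a,b\}^4\cup\{a,b\}^5$;
* $S_2=\{\tau,\ a\tau,\ b\tau,\ ab\tau,\ \tau a,\ \tau b,\ \tau ab:\tau\in\Theta\}$;
* $S_3=\{a\tau v,\ v\tau b:\tau\in\Theta,\ v\in\{a,b,ab\}\}$;
* $S_4=\{ab[c^n]ab\}\cup\{ab[\sigma c^j\sigma']ab:\sigma,\sigma'\in\Gamma,\ 0\le j\le n-2\}$;
* $S_5$: *births* $ab[\gamma c^q]a$ for $(\gamma,q)\in I$; *steps* $b[c^{n-1-q}\gamma c^{q'}]a$ for $(q,\gamma,q')\in\Delta$; *kills* $b[c^{n-1-q}\gamma]ab$ for $(q,\gamma)\in F$.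

The intended missing words have the form $ab[t]ab$ with $t=\sigma_1c^{n-1}\sigma_2c^{n-1}\cdots\sigma_\ell$. One can read such a word as $ab\tau\cdot ab\tau\cdots$, but then a final $ab$ is left over, and $ab\notin S^*$. To absorb it one must shift the cut points relative to the blocks $ab$. A birth shifts them into the middle of a block, steps keep them there, and a kill shifts them to the end of a block; after that one reads $\tau ab\cdot\tau ab\cdots$ to the end. The state $q$ is carried across a middle cut as "$q$ letters $c$ before, $n-1-q$ letters $c$ after". The sets $S_1,\dots,S_4$ take care of all words that do not look like this.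

A tiny instance: $\Gamma=\{x\}$, $n=2$, $I=\{(x,0)\}$, $\Delta=\emptyset$, $F=\{(0,x)\}$, so $R=\{xx\}$. The birth is $abxa$ and the kill is $b[cx]ab=bcabxab$. The word $ab[x]ab=abxab$ is missing: its only prefixes in $S$ are $abx$ and $abxa$, and neither $ab$ nor $b$ is in $S^*$. But $ab[xcx]ab=abxa\cdot bcabxab\in S^*$, because $xx$ is an error.

**Lemma 5.1.** (i) If the lengths of $R$-avoiding words are bounded, then $S^*$ is co-finite. (ii) If there is an $R$-avoiding word of length $\ell\ge1$, then $S^*$ misses a word of length $3n(\ell-1)+5$.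

*Proof of (i).* We take $w\notin S^*$ and force more and more structure on it, until its length is bounded.

**Step 1: easy pieces.** Let $X=\{a,b,ab\}$. By the example in Section 1, every $v\in\{a,b\}^*\setminus X$ is in $S_1^*$. Hence for all $v\in\{a,b\}^*$ and $\tau\in\Theta$ we have $v\tau\in S^*$ and $\tau v\in S^*$: if $v\notin X$ use $v\in S^*$ and $\tau\in S_2$, and if $v\in X$ both words are in $S_2$. Write $w=v_0\tau_1v_1\tau_2\cdots\tau_kv_k$ with $\tau_i\in\Theta$ and $v_i\in\{a,b\}^*$. Multiplying easy pieces,
$$v_0\tau_1v_1\cdots v_{i-1}\tau_i\in S^*,\qquad \tau_iv_i\cdots\tau_kv_k\in S^*\qquad(1\le i\le k). \tag{3}$$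
So $w$ would be in $S^*$ if some middle portion, running from just after a letter $\tau_i$ (or the start of $w$) to just before a letter $\tau_{j+1}$ (or the end of $w$), were in $S^*$.

**Step 2: the blocks are $ab$.** We claim three things.

* Each $v_i\in X$. Otherwise $v_i\in S^*$, and (3) gives $w\in S^*$.
* $v_i\ne a$ for $i<k$. Otherwise $a\tau_{i+1}v_{i+1}\in S_3$, since $v_{i+1}\in X$; this is a middle portion, so $w\in S^*$ by (3).
* $v_i\ne b$ for $i\ge1$. Otherwise $v_{i-1}\tau_ib\in S_3$, since $v_{i-1}\in X$, and again $w\in S^*$.

Hence $v_i=ab$ for $1\le i\le k-1$.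

**Step 3: the letters $c$ come in runs of length $n-1$.** If $k\le1$, then $|w|\le5$; let $k\ge2$. For $1\le i<j\le k-1$ and $u=\tau_{i+1}\cdots\tau_j$, the middle portion $v_i\tau_{i+1}\cdots\tau_jv_j$ equals $ab[u]ab$. By (3) it is not in $S^*$. By $S_4$, then, $\tau_2\cdots\tau_{k-1}$ contains neither $c^n$ nor any $\sigma c^j\sigma'$ with $\sigma,\sigma'\in\Gamma$, $j\le n-2$. So runs of $c$ have length at most $n-1$, and between consecutive letters of $\Gamma$ exactly $n-1$:
$$\tau_2\cdots\tau_{k-1}=c^r\sigma_1c^{n-1}\sigma_2c^{n-1}\cdots c^{n-1}\sigma_mc^{r'},\qquad r,r'\le n-1,\ \sigma_i\in\Gamma$$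
(it is $c^r$ with $r\le n-1$ if $m=0$).

**Step 4: $\sigma_1\cdots\sigma_m$ is $R$-avoiding.** Suppose $\sigma_s\cdots\sigma_{s+l}=\gamma_0\cdots\gamma_l\in R$ with states $q_1,\dots,q_l$. By $[u]a\cdot b[u']=[uu']$,
$$ab[\gamma_0c^{q_1}]a\cdot b[c^{n-1-q_1}\gamma_1c^{q_2}]a\cdots b[c^{n-1-q_l}\gamma_l]ab=ab[\gamma_0c^{n-1}\gamma_1c^{n-1}\cdots c^{n-1}\gamma_l]ab .$$
The left side is a birth, $l-1$ steps and a kill, so this word is in $S^*$. It is the factor of $w$ from the block before $\sigma_s$ to the block after $\sigma_{s+l}$, and these blocks have indices between $1$ and $k-1$. So it is a middle portion, and $w\in S^*$ by (3), a contradiction.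

**Step 5: the length is bounded.** By hypothesis $m$ is bounded. Step 3 gives $k-2\le m+(m+1)(n-1)\le(m+1)n$, so $k\le2+(m+1)n$. Since $|v_i|\le2$, $|w|\le k+2(k+1)=3k+2$ is bounded. So $\overline{S^*}$ is finite. $\square$

*Proof of (ii).* Let $\sigma_1\cdots\sigma_\ell$ be $R$-avoiding, $t=\sigma_1c^{n-1}\sigma_2\cdots c^{n-1}\sigma_\ell$ and $w=ab[t]ab$. Then $|t|=(\ell-1)n+1$ and $|w|=3|t|+2=3n(\ell-1)+5$. We show $w\notin S^*$ by following cut points modulo $3$.

**Step 1: residues.** The word $w$ is $ab\tau ab\tau\cdots ab\tau ab$. A cut point is the number of letters before it. A letter $a$ occupies the step from residue $0$ to $1$ modulo $3$, a letter $b$ from $1$ to $2$, and a letter of $\Theta$ from $2$ to $0$. So an occurrence of a word in $w$ starts at residue $0,1,2$ according as its first letter is $a$, $b$, or in $\Theta$, and ends at residue $1,2,0$ according as its last letter is $a$, $b$, or in $\Theta$.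

**Step 2: which words of $S$ occur.** In $w$ none of $aa,ba,bb,a\tau,\tau b$ with $\tau\in\Theta$ occurs. A word of length at least $3$ over $\{a,b\}$ contains $aa$, $ba$ or $bb$. So no word of $S_1$ or $S_3$ occurs in $w$, nor do the words $a\tau,\tau b$ of $S_2$. No word of $S_4$ occurs, since neither $c^n$ nor $\sigma c^j\sigma'$ with $j\le n-2$ is a factor of $t$. Hence the occurring words that start at residue $0$ are among the $ab\tau$ (ending at residue $0$) and the births (ending at $1$). Those that start at residue $1$ are among the $b\tau$ (ending at $0$), the steps (ending at $1$) and the kills (ending at $2$).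

**Step 3: a factorization contains birth, steps, kill.** Suppose $w\in S^*$ and take a factorization with cut points $0=p_0<\dots<p_M=|w|\equiv2\pmod3$. Let $p_r$ be the first cut point of residue $2$. The word ending at $p_r$ starts at residue $0$ or $1$ and ends at residue $2$, so it is a kill starting at residue $1$. A word that ends at residue $1$ and starts at an earlier cut point, of residue $0$ or $1$, is a birth (from $0$) or a step (from $1$). Going backwards we meet steps, possibly none, until a birth; a birth must come, because $p_0$ has residue $0$. So the factorization contains consecutive words: a birth, $l-1\ge0$ steps, a kill.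

**Step 4: they spell a word of $R$.** The birth is $ab[\gamma_0c^{q_1}]a$, where $\gamma_0=\sigma_s$ for some $s$, and it ends in the middle of the block $ab$ that follows $\sigma_sc^{q_1}$. The next word contains a letter of $\Gamma$, so $s<\ell$, and the letters of $t$ after that block are $c^{n-1-q_1}\sigma_{s+1}\cdots$. The next word is $b[c^{n-1-q}\gamma c^{q'}]a$ or $b[c^{n-1-q}\gamma]ab$, with $(q,\gamma,q')\in\Delta$ or $(q,\gamma)\in F$. The number of letters $c$ before the first letter of $\Gamma$ must agree, so $q=q_1$ and $\gamma=\sigma_{s+1}$. If it is a step, it ends in the middle of the block after $\sigma_{s+1}c^{q'}$, and we are in the same situation with $s+1$ and $q'=q_2$. Inductively, $(\sigma_s,q_1)\in I$, $(q_i,\sigma_{s+i},q_{i+1})\in\Delta$ for $1\le i<l$, and $(q_l,\sigma_{s+l})\in F$. So $\sigma_s\cdots\sigma_{s+l}\in R$, a contradiction. Hence $w\notin S^*$. $\square$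

## 6. A binary counter defined by forbidden factors

We now need $O(k)$ states and $O(k)$ transitions such that the longest $R$-avoiding word has length between $2^k$ and a finite bound. A counter over $k-1$ bits does this, with each number written as a block of $k$ letters. Comparing consecutive numbers means comparing letters at distance $k$, and a state must remember one bit for $k$ steps; this takes $O(k)$ states. The carries are written into the word, so that they can be checked locally.

Let $k\ge2$ and $\Gamma=\{\#\}\cup(\{0,1\}\times\{0,1\})$. A letter $(x,e)$ is a bit $x$ together with the carry $e$ that enters this bit. The states are $(p,i)$ with $p\in\{\#,0,1,\mathsf N\}$, $1\le i\le k$, and $d_g$ for $g\in\Gamma$. So $n=4k+5$, and we identify the states with $0,\dots,n-1$. Call the following digrams *bad*: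
$$\#\#;\qquad \#(x,0);\qquad (x,e)(x',e')\ \text{with } e'\ne e\wedge x;\qquad (1,1)\# .$$

* $I$ consists of $(\#,(\#,1))$; of $((x,e),(x\oplus e,1))$ and $((x,e),(\mathsf N,1))$ for all $x,e$; and of $(g,d_g)$ for all $g\in\Gamma$. So $|I|=1+4+4+5=14$.
* $\Delta$ consists, for $1\le i<k$, of $((p,i),\gamma,(p,i+1))$ for $p\in\{\#,0,1\}$ and all $\gamma\in\Gamma$, and of $((\mathsf N,i),\gamma,(\mathsf N,i+1))$ for $\gamma\ne\#$. So $|\Delta|=19(k-1)$.
* $F$ consists of $((\#,k),\gamma)$ for $\gamma\ne\#$; of $((p,k),\gamma)$ for $p\in\{0,1\}$ and $\gamma\notin\{(p,0),(p,1)\}$; of $((\mathsf N,k),\gamma)$ for $\gamma\ne\#$; and of $(d_g,g')$ for $gg'$ bad. So $|F|\le4+6+4+25=39$.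

A run through states $(p,1),\dots,(p,k)$ reads exactly $k+1$ letters $\gamma_0\cdots\gamma_k$: it starts at $\gamma_0$, passes $\gamma_1,\dots,\gamma_{k-1}$ and ends at $\gamma_k$. A run through $d_g$ reads two letters. Hence $y=y_1\cdots y_\ell$ is $R$-avoiding iff all of the following hold.

* **(D)** There is no bad digram.
* **(P)** Whenever $i+k\le\ell$: $y_i=\#$ implies $y_{i+k}=\#$, and $y_i=(x,e)$ implies $y_{i+k}=(x\oplus e,e')$ for some $e'$.
* **(N)** Any $k+1$ consecutive letters include a $\#$.

For $k=3$ here is such a word, of length $12$: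
$$\#(0,1)(0,0)\ \ \#(1,1)(0,1)\ \ \#(0,1)(1,0)\ \ \#(1,1)(1,1).$$
Reading bits from the lowest, the blocks are $0,1,2,3$. It cannot be prolonged to the right: (P) demands $\#$ next, and $(1,1)\#$ is bad.

**Lemma 6.1.** (a) Every $R$-avoiding word has length less than $k2^{k-1}+2k+1$. (b) There is an $R$-avoiding word of length $k2^{k-1}$.

*Proof of (a).* Let $y$ be $R$-avoiding of length $\ell$. If $\ell\le2k$ there is nothing to show; let $\ell\ge2k+1$.

**Step 1: locate blocks.** By (N) there is $s\le k+1$ with $y_s=\#$, and $y_{s+k}=\#$ by (P). Let $s'$ be the least index $>s$ with $y_{s'}=\#$. Then $s'\le s+k\le2k+1$. Let $r=s'-s-1\le k-1$. Since $\#\#$ is bad, $r\ge1$. By (P), letters $\#$ and letters other than $\#$ both persist at distance $k$. So for all $T\ge0$ with $s'+Tk\le\ell$ the letters at $s+Tk$ and $s'+Tk$ are $\#$, and those strictly between are not. Write $y_{s+Tk+j}=(x_j^{(T)},e_j^{(T)})$ for $1\le j\le r$.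

**Step 2: the blocks count.** By (D), $e_1^{(T)}=1$, $e_{j+1}^{(T)}=e_j^{(T)}\wedge x_j^{(T)}$, and not both $x_r^{(T)}=1$ and $e_r^{(T)}=1$. So $e_j^{(T)}=1$ iff $x_1^{(T)}=\dots=x_{j-1}^{(T)}=1$, and not all $x_j^{(T)}$ are $1$. Hence $V_T=\sum_jx_j^{(T)}2^{j-1}\le2^r-2$. If also $s'+(T+1)k\le\ell$, then by (P) $x_j^{(T+1)}=x_j^{(T)}\oplus e_j^{(T)}$: a bit flips exactly when all lower bits are $1$. This is binary increment, without overflow, so $V_{T+1}=V_T+1$.

**Step 3: the count ends.** Let $T$ be the largest integer with $s'+Tk\le\ell$. Then $T\le V_0+T=V_T\le2^r-2$, so $T+1\le2^{k-1}$, and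
$$\ell<s'+(T+1)k\le2k+1+k2^{k-1} .$$

*Proof of (b).* Concatenate, for $V=0,1,\dots,2^{k-1}-1$, the blocks $\#(x_1,e_1)\cdots(x_{k-1},e_{k-1})$ with $V=\sum_jx_j2^{j-1}$ and $e_j=1$ iff $x_1=\dots=x_{j-1}=1$. The total length is $k2^{k-1}$. (N) holds, since every $k$-th letter is $\#$. (P) holds, because the bits of $V+1$ are $x_j\oplus e_j$. For (D): $e_1=1$ and $e_{j+1}=e_j\wedge x_j$ by definition; $(x_{k-1},e_{k-1})=(1,1)$ only if all bits are $1$, that is, in the last block, which is not followed by $\#$; and $\#\#$ does not occur since $k\ge2$. $\square$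

## 7. Counting symbols: proof of Theorem 1.3 and Corollary 1.4

**Proof of Theorem 1.3.** Let $k\ge2$ and let $S=S_k$ be the set of Section 5 for the automaton of Section 6. The alphabet has $|\Sigma|=2+|\Gamma|+1=8$ letters. By Lemma 6.1(a) and Lemma 5.1(i), $S^*$ is co-finite. By Lemma 6.1(b) and Lemma 5.1(ii) with $\ell=k2^{k-1}$,
$$\mathcal L\ge3n(k2^{k-1}-1)+5\ge2^k .$$

It remains to count symbols.

* $S_1$ has total length $254$.
* For each of the six $\tau\in\Theta$, the words of $S_2$ have total length $15$ and those of $S_3$ at most $10+10$. Together this is at most $35\cdot6=210$.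
* $S_4$ has $25(n-1)+1\le25n$ words of length at most $4+(3n-2)=3n+2$, so total length at most $25n(3n+2)=75n^2+50n$.
* A birth $ab[\gamma c^q]a$ has length $3q+4\le3n+1$. A kill $b[c^{n-1-q}\gamma]ab$ has length $3(n-q)+1\le3n+1$. There are at most $14+39=53$ of them.
* A step $b[c^{n-1-q}\gamma c^{q'}]a$ has length $3(n-q+q')\le6n$. There are $19(k-1)\le19k$ steps, with total length at most $114kn$.

Since $k\le n/4$, $114kn\le28.5n^2$. Since $n=4k+5\ge9$,
$$\mu\le464+75n^2+50n+53(3n+1)+114kn\le104n^2+209n+517\le200n^2,$$
where the last inequality is $209n+517\le96n^2$. As $n=4k+5\le9k$, we get $\mu\le16200k^2$. Also $\mu\ge n\ge4k$, because $ab[c^n]ab\in S$. Finally $16200\le128^2$, so $\sqrt\mu\le128k$ and $\mathcal L\ge2^k\ge2^{\sqrt\mu/128}$, and $\mu\ge4k$ is arbitrarily large. $\blacksquare$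

**Proof of Corollary 1.4.** By Theorem 1.2 the maximum $\Lambda(m)$ exists and is at most $84m^42^{2\sqrt{2m}}$. For large $m$ put $k=\lfloor\sqrt m/128\rfloor\ge2$. Then $\mu(S_k)\le16200k^2\le(128k)^2\le m$, so
$$2^{\lfloor\sqrt m/128\rfloor}\le\Lambda(m)\le84\,m^4\,2^{2\sqrt{2m}},\qquad\text{hence}\qquad\Lambda(m)=2^{\Theta(\sqrt m)} . \qquad\blacksquare$$

The upper bound holds for every alphabet, and the lower bound is already attained over $8$ letters. For any fixed larger alphabet, with $8+h$ letters, the order is the same. Add $h$ extra letters to $\Gamma$, each with a state $d_g$ and the birth pair $(g,d_g)$, and declare every digram that contains an extra letter bad; leave the other entries of $I,\Delta,F$ ranging over the five original letters. An $R$-avoiding word of length at least $2$ then contains no extra letter, so Lemma 6.1 is unchanged. Now $n=4k+5+h$, $|I|=14+h$, $|F|\le14+(5+h)^2$, $|\Delta|=19(k-1)$. In the count of symbols $S_2\cup S_3$ contributes at most $35(6+h)$, and $S_4$ contributes at most $((5+h)^2(n-1)+1)(3n+2)$. For fixed $h$ everything is still $O(k^2)$, so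 only the constants change. These notes make no claim about the optimal constant in the exponent, nor about matching lower bounds over alphabets with fewer than $8$ letters.
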